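\title{Burnside groups, group laws and universal Borel actions}

\begin{abstract}
A countable group is action universal if one of its Borel actions has an orbit equivalence relation to which every countable Borel equivalence relation is Borel reducible. We show that no countable group of bounded exponent is action universal. This disproves the conjecture that the free Burnside group $B(2,n)$ is action universal for all sufficiently large odd $n$. More generally, an action universal group has a finitely generated subgroup that satisfies no nontrivial group law. The actions of the target group are arbitrary and may have large stabilizers. The proof uses translation actions of Kazhdan groups on profinite groups: property (T) forces a Borel homomorphism from such an orbit relation to move a suitable finite configuration of points by a single element of the target group.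
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Action universal groups}
A \emph{standard Borel space} is a set with the $\sigma$-algebra of Borel sets of some Polish topology. An equivalence relation $E$ on such a space $X$ is \emph{Borel} if it is a Borel subset of $X\times X$, and \emph{countable} if every $E$-class is countable. Let $F$ and $E$ be Borel equivalence relations on $Y$ and $X$. A Borel map $f\colon Y\to X$ is a \emph{homomorphism} from $F$ to $E$ if $y\,F\,y'$ implies $f(y)\,E\,f(y')$, and a \emph{reduction} if the converse implication holds as well. We write $F\le_B E$ if a reduction exists. A reduction computes, in a Borel way, a complete invariant for $F$ whose values are $E$-classes, so $F\le_B E$ says that classifying points up to $F$ is no harder than classifying points up to $E$. A countable Borel equivalence relation $E$ is \emph{universal} if $F\le_B E$ for every countable Borel equivalence relation $F$.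

Let $G$ be a countable group. A \emph{standard Borel $G$-space} is a standard Borel space $X$ with an action of $G$ by Borel maps. Its orbit relation $E_G^X$ is the union of the graphs of the elements of $G$, hence a countable Borel equivalence relation. The group $G$ is \emph{action universal} if $E_G^X$ is universal for some standard Borel $G$-space $X$. No freeness is required: points of $X$ may have arbitrary stabilizers.

Which groups are action universal? Two results mark the ends of the scale. Dougherty, Jackson and Kechris showed that a countable group with a nonabelian free subgroup is action universal. Jackson, Kechris and Louveau showed that a countable amenable group is not. It is natural to test whether free subgroups are really needed, and torsion groups are the obvious place to look, since they contain no free subgroup at all. Let $B(2,n)$ be the free Burnside group of exponent $n$ on two generators: the quotient of the free group of rank two by the relations $w^n=1$ for all words $w$. It is the best candidate among $2$-generated groups of exponent $n$. Indeed, each such group $H$ is a quotient of $B(2,n)$, and an action of $H$ pulls back to an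 action of $B(2,n)$ with the same orbits, so $B(2,n)$ is action universal as soon as one such $H$ is. For small $n$ there is no hope: a group in which every square is trivial is abelian, so $B(2,2)=(\mathbb Z/2)^2$ is finite, hence amenable. For large $n$ the relations $w^n=1$ are long, and one may guess that $B(2,n)$ behaves like a free group. This is the conjecture posed in \cite{UBA}:

\begin{quote}
\emph{If $n$ is a sufficiently large odd integer, then $B(2,n)$ is action universal.}
\end{quote}

\subsection*{Results}
The conjecture is false for every $n$.

\begin{theorem}\label{thm:A}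
There is a countable Borel equivalence relation $F$, not depending on $n$, such that whenever $n\ge1$, $G$ is a countable group with $g^n=1$ for all $g\in G$, and $X$ is a standard Borel $G$-space, then $F\not\le_B E_G^X$. Hence no such $G$ is action universal. In particular, $B(2,n)$ is not action universal for any $n$.
\end{theorem}

The proof uses neither the parity nor the size of $n$, and no Burnside theory: all that matters is that $B(2,n)$ is countable and of exponent $n$. The theorem applies equally to the free Burnside groups $B(m,n)$ on $m$ generators, $1\le m\le\aleph_0$.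

The identity $x^n=1$ is one example of a law. Let $\mathcal F_k$ be the free group on $x_1,\dots,x_k$. For $w\in\mathcal F_k$ and elements $h_1,\dots,h_k$ of a group $H$, let $w(h_1,\dots,h_k)$ be the image of $w$ under the homomorphism $x_i\mapsto h_i$. The group $H$ \emph{satisfies the nontrivial law} $w$ if $w\ne1$ and $w(h_1,\dots,h_k)=1$ for all $h_1,\dots,h_k\in H$. Recall also that a measure-preserving action on a probability space is \emph{free} if all stabilizers are trivial, and \emph{ergodic} if every invariant Borel set has measure $0$ or $1$.

\begin{theorem}\label{thm:B}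
There is a free ergodic probability-measure-preserving Borel action of a countable group $\Lambda$ on a standard probability space $(K,\mu)$, with orbit relation $F$, such that the following holds. Let $G$ be a countable group and $X$ a standard Borel $G$-space. Suppose there are a Borel set $B\subseteq K$ with $\mu(B)>0$ and a countable-to-one Borel map $f\colon B\to X$ such that $y\,F\,y'$ implies $f(y)\,E_G^X\,f(y')$. Then $G$ has a finitely generated subgroup $G_0$ such that for every $r$ there are $g_1,g_2\in G_0$ with $w(g_1,g_2)\neq1$ for all nontrivial reduced words $w$ of length at most $r$. In particular, $G_0$ satisfies no nontrivial law.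
\end{theorem}

Some condition such as ``countable-to-one'' cannot be avoided, since a constant map is a homomorphism to any $E_G^X$. The theorem shows that the obstruction is measure-theoretic: it persists on every set of positive measure, and already for countable-to-one homomorphisms.

\begin{corollary}\label{cor:C}
If every finitely generated subgroup of the countable group $G$ satisfies some nontrivial law, possibly depending on the subgroup, then $G$ is not action universal. The relation $F$ of Theorem~\ref{thm:B} does not even admit a countable-to-one Borel homomorphism to any $E_G^X$, on any set of positive measure.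
\end{corollary}

\begin{proof}
The second sentence is the contrapositive of Theorem~\ref{thm:B}. If $E_G^X$ were universal, there would be a reduction $f$ of $F$ to $E_G^X$. Each fiber of a reduction lies in one $F$-class, so $f$ would be a countable-to-one homomorphism defined on $B=K$.
\end{proof}

For example, the corollary covers $G=\bigoplus_{n\ge1}B(2,n)$. This group has unbounded exponent, because $B(2,n)$ maps onto $\mathbb Z/n$; but a finitely generated subgroup lies in a finite subproduct, which has finite exponent.

Taken together with the results quoted above, Theorem~\ref{thm:B} says that an action universal group is nonamenable and has a finitely generated subgroup satisfying no law, while containing a nonabelian free subgroup suffices. We do not settle the groups in between, for example finitely generated nonamenable groups that satisfy no law but have no nonabelian free subgroup.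

Theorem~\ref{thm:A} also follows from Corollary~\ref{cor:C}. We prove it separately, with a different $F$, because this proof shows the method with the least apparatus and needs property (T) only for $SL_3(\mathbb Z)\ltimes\mathbb Z^3$. Section~\ref{sec:idea} explains the idea on an example with $n=2$. Section~\ref{sec:tools} proves three lemmas common to both theorems, and Sections~\ref{sec:A} and~\ref{sec:B} prove Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{One group element for several points}\label{sec:idea}

Suppose that $\Lambda$ acts freely on a probability space $K$, preserving the measure, that $G$ has exponent $n$, and that $f\colon K\to X$ is an injective Borel map that sends $\Lambda$-orbits into $G$-orbits. Let $\gamma\in\Lambda$ have infinite order. For each $y\in K$ there are $g_0,\dots,g_{n-1}\in G$ with $f(\gamma^{i+1}y)=g_if(\gamma^iy)$, and so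
\[
f(\gamma^ny)=g_{n-1}\cdots g_1g_0\,f(y).
\]
If we could take all $g_i$ equal to one element $g$, the right side would be $g^nf(y)=f(y)$, contradicting injectivity and freeness. In general the law $x^n=1$ says nothing about a product of $n$ different elements. Worse, since $G$ may have stabilizers, the $g_i$ are not even determined by $y$, and a Borel choice of them need not satisfy any cocycle identity.

The way around the stabilizers is to ask only \emph{whether} a single $g$ exists. Put
\[
\Phi(y)=\bigl(f(y),f(\gamma y),\dots,f(\gamma^{n-1}y)\bigr)\in X^n,
\]
and write $y\sim y'$ if $\Phi(y')=g\Phi(y)$ for some $g\in G$ acting diagonally. This is an equivalence relation, it involves no choices, and the contradiction above needs exactly one point with $y\sim\gamma y$. We reach such a point in two steps.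
\begin{enumerate}
\item[(1)] If $K$ is a compact group on which $\Lambda$ acts by translation, and $\gamma$ is central and close to the identity, then $y\sim sy$ with probability close to $1$ for each $s$ in a given finite set $S\subseteq\Lambda$.
\item[(2)] The estimate spreads from $S$ to $\gamma$.
\end{enumerate}
Step (1) is soft. Step (2) is the difficulty, because $\gamma$ is chosen after $S$ and is a very long word in $S$. The following example shows step (1) at work and step (2) failing.

\begin{example}[the odometer]\label{ex:odometer}
Let $\mathbb Z_2$ be the group of $2$-adic integers, written as sequences of binary digits $y=(y_0,y_1,\dots)$, with Haar measure $\mu$, under which the digits are independent fair coins. Let $\Lambda=\mathbb Z$ act by addition, and let $G=\bigoplus_{\mathbb N}\mathbb Z/2$ act by flipping finitely many digits; here $n=2$. Let $Y$ be the conull set of sequences that are not eventually constant. For $y\in Y$ let $k(y)$ be the least index with $y_{k(y)}=0$. Adding $1$ flips the digits $0,\dots,k(y)$, so $y+1=u(y)\,y$ where $u(y)\in G$ depends only on $k(y)$; likewise, subtracting $1$ flips finitely many digits. Thus $Y$ is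 invariant under both groups, and the identity map $f$ of $Y$ sends $\mathbb Z$-orbits injectively into orbits of a group of exponent $2$.

Take $\gamma=2^M$, so $\Phi(y)=(y,\,y+2^M)$. The points $y$ and $y+2^M$ have the same digits below $M$. If $k(y)<M$, then $u(y+2^M)=u(y)$, and this one element sends $\Phi(y)$ to $(y+1,\,y+2^M+1)=\Phi(y+1)$. Hence $y\sim y+1$ outside a set of measure at most $2^{-M}$: this is step (1). On the other hand, $y\sim y+2^M$ never holds, for $gy=y+2^M$ and $g(y+2^M)=y+2^{M+1}$ would give $y=g^2y=y+2^{M+1}$. The union bound along the $2^M$ steps from $y$ to $y+2^M$ gives the error $2^M\cdot2^{-M}=1$, and here this useless bound is the truth.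
\end{example}

What is needed is a group $\Lambda$ for which the error at $\gamma$ is bounded by a constant times the error on $S$, whatever the length of $\gamma$ and whatever the relation $\sim$. Property (T) gives precisely this (Lemma~\ref{lem:spread}).

\section{Three lemmas}\label{sec:tools}

\subsection*{Making a homomorphism injective}
The argument above wants an injective $f$, while a reduction is only countable-to-one. We use the Lusin--Novikov theorem in this form: if $f_0\colon Y\to X$ is a countable-to-one Borel map of standard Borel spaces, there is a Borel map $j\colon Y\to\mathbb N$ such that $(f_0,j)$ is injective. The extra coordinate $j$ can be absorbed into the acting group.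

\begin{lemma}\label{lem:inj}
Let $\Lambda,G$ be countable groups with standard Borel spaces $Y,X$, and let $f_0\colon Y\to X$ be a countable-to-one Borel homomorphism from $E_\Lambda^Y$ to $E_G^X$. Let $L$ be a countably infinite group, and let $G'=G\times L$ act on $X'=X\times L$ by $(g,l)(x,l')=(gx,ll')$. Then there are an injective Borel map $f\colon Y\to X'$ and Borel maps $u_s\colon Y\to G'$, for $s\in\Lambda$, with
\[
f(sy)=u_s(y)f(y)\qquad(s\in\Lambda,\ y\in Y).
\]
\end{lemma}

\begin{proof}
Identify $\mathbb N$ with $L$, take $j\colon Y\to L$ from the Lusin--Novikov theorem and put $f=(f_0,j)$. Given $s$ and $y$, there is $g\in G$ with $f_0(sy)=gf_0(y)$, and then $(g,\,j(sy)j(y)^{-1})$ sends $f(y)$ to $f(sy)$. Let $u_s(y)$ be the first element of $G'$, in a fixed enumeration, that sends $f(y)$ to $f(sy)$. Each set $\{y:f(sy)=g'f(y)\}$ is Borel, so $u_s$ is Borel.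
\end{proof}

We shall take $L$ abelian of finite exponent, so that $G'$ inherits laws from $G$. No relation between the maps $u_s$ for different $s$ is claimed or used.

\subsection*{Continuity of translation}
The maps $u_s$ are only Borel, but on a compact group a Borel map to a countable set is nearly invariant under small translations. In Example~\ref{ex:odometer} this was the statement $u(y+2^M)=u(y)$ for most $y$.

\begin{lemma}\label{lem:cont}
Let $K$ be a compact metrizable group with Haar probability measure $\mu$, and let $u\colon K\to D$ be a Borel map to a countable set. Then $\mu\{y:u(ky)\ne u(y)\}\to0$ as $k\to e$ in $K$.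
\end{lemma}

\begin{proof}
First let $A\subseteq K$ be Borel and $\varepsilon>0$. Choose a continuous $h$ with $\|\mathbf 1_A-h\|_{L^1}\le\varepsilon$. By invariance of $\mu$,
\[
\mu(A\,\triangle\,k^{-1}A)=\int|\mathbf 1_A(ky)-\mathbf 1_A(y)|\,d\mu(y)\le2\varepsilon+\sup_y|h(ky)-h(y)|,
\]
and the supremum tends to $0$ by uniform continuity. So $\mu(A\cap k^{-1}A)\to\mu(A)$. Now let $A_d=u^{-1}(d)$. Then $\mu\{y:u(ky)=u(y)\}=\sum_d\mu(A_d\cap k^{-1}A_d)$. Finitely many $A_d$ have total measure at least $1-\varepsilon$, and their terms alone converge to that total.
\end{proof}

\subsection*{Property (T) and equivalence relations}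
Let $\Gamma$ be a countable group. A \emph{Kazhdan pair} for $\Gamma$ consists of a finite nonempty set $S\subseteq\Gamma$ and a number $\kappa>0$ such that every unitary representation $\pi$ of $\Gamma$ with a unit vector $\zeta$ satisfying $\max_{s\in S}\|\pi(s)\zeta-\zeta\|<\kappa$ has a nonzero invariant vector. The group $\Gamma$ has \emph{property (T)} if it has a Kazhdan pair. We use the following consequence \cite[Proposition~1.1.9]{BHV}: for every unitary representation $\pi$ and every vector $\xi$ there is an invariant vector $\eta$ with
\begin{equation}\label{eq:T}
\|\xi-\eta\|\le\kappa^{-1}\max_{s\in S}\|\pi(s)\xi-\xi\|.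
\end{equation}
To see it, let $\eta$ be the projection of $\xi$ to the space of invariant vectors and $\zeta=\xi-\eta$. The orthogonal complement of that space is a subrepresentation without nonzero invariant vectors, so $\kappa\|\zeta\|\le\max_s\|\pi(s)\zeta-\zeta\|$, and $\pi(s)\zeta-\zeta=\pi(s)\xi-\xi$.

Let $(Y,\nu)$ be a standard probability space with a Borel equivalence relation $\sim$. For a Borel map $\tau\colon Y\to Y$ put
\[
d(\tau)=\nu\{x\in Y: x\not\sim\tau x\}.
\]
If $\tau$ preserves $\nu$, then
\begin{equation}\label{eq:sub}
d(\tau'\tau)\le d(\tau')+d(\tau),
\end{equation}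
because $x\sim\tau x$ and $\tau x\sim\tau'\tau x$ give $x\sim\tau'\tau x$, and the second relation fails on a set of measure $d(\tau')$.

\begin{lemma}\label{lem:spread}
Let $(S,\kappa)$ be a Kazhdan pair for the countable group $\Gamma$. Let $\Gamma$ act on a standard probability space $(Y,\nu)$ by measure-preserving Borel maps, and let $\sim$ be any Borel equivalence relation on $Y$. If $\tau\colon Y\to Y$ is a measure-preserving Borel map with $\tau x\in\Gamma x$ for all $x$, then
\[
d(\tau)\le 4\kappa^{-2}\max_{s\in S}d(s).
\]
\end{lemma}

The idea is to regard $x\mapsto[\text{class of }x]$ as a field of unit vectors. It is almost invariant under $S$, so it is close to a field that is constant along orbits, and such a field cannot distinguish $x$ from $\tau x$.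

\begin{proof}
For $x\in Y$ let $\mathcal C(x)$ be the set of classes of the restriction of $\sim$ to the orbit $\Gamma x$, and let $[x]\in\mathcal C(x)$ be the class of $x$. The countable set $\mathcal C(x)$ depends only on the orbit. Let $W$ be the set of pairs $(x,C)$ with $C\in\mathcal C(x)$, with the action $\lambda(x,C)=(\lambda x,C)$.

To make $W$ a measure space, enumerate $\Gamma=\{\lambda_0,\lambda_1,\dots\}$ and code $(x,C)$ by $(x,i)$, where $i$ is least with $\lambda_ix\in C$. This identifies $W$ with the Borel set
\[
\{(x,i)\in Y\times\mathbb N:\lambda_ix\not\sim\lambda_lx\text{ for all }l<i\},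
\]
which we equip with the product of $\nu$ and counting measure. In this coding $\lambda(x,i)=(\lambda x,i')$ with $i'$ least such that $\lambda_{i'}\lambda x\sim\lambda_ix$, so the action is Borel. It preserves the measure, since it maps the fiber over $x$ bijectively to the fiber over $\lambda x$ and $\lambda$ preserves $\nu$. Let $\pi(\lambda)\zeta(x,C)=\zeta(\lambda^{-1}x,C)$ be the resulting unitary representation on $L^2(W)$. For a function $\zeta$ on $W$ write $\zeta_x=\zeta(x,\cdot)$, a function on $\mathcal C(x)$, so that $\|\zeta\|^2=\int\|\zeta_x\|^2\,d\nu(x)$ with the $\ell^2$-norm inside.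

Let $\xi$ be given by $\xi_x=\delta_{[x]}$; in the coding it is the indicator of the Borel set where $\lambda_ix\sim x$. For $x'\in\Gamma x$, the number $\|\xi_x-\xi_{x'}\|^2$ is $0$ if $x\sim x'$ and $2$ otherwise. Therefore
\[
\|\pi(s)\xi-\xi\|^2=2\nu\{x:s^{-1}x\not\sim x\}=2d(s),
\]
where the last step substitutes $sx$ for $x$. By \eqref{eq:T} there is an invariant $\eta\in L^2(W)$ with $\|\xi-\eta\|^2\le2\kappa^{-2}\max_sd(s)$. Fix a Borel representative of $\eta$. For each $\lambda$ we have $\eta_{\lambda x}=\eta_x$ for almost all $x$. As $\Gamma$ is countable, for almost all $x$ this holds for all $\lambda$ at once, and then $\eta_{\tau x}=\eta_x$. For such $x$,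
\[
\|\xi_x-\xi_{\tau x}\|^2\le2\|\xi_x-\eta_x\|^2+2\|\xi_{\tau x}-\eta_{\tau x}\|^2 .
\]
The left side integrates to $2d(\tau)$. Since $\tau$ preserves $\nu$, the right side integrates to $4\|\xi-\eta\|^2$. Hence $d(\tau)\le2\|\xi-\eta\|^2\le4\kappa^{-2}\max_sd(s)$.
\end{proof}

Two features of the lemma matter. The constant does not depend on $\sim$, so we may choose $\sim$ after $S$ and $\kappa$. And $\tau$ need not be a single element of $\Gamma$: the element carrying $x$ to $\tau x$ may vary with $x$, which Section~\ref{sec:B} exploits. For $\Gamma=\mathbb Z$ and $S=\{1\}$ no such bound holds: in Example~\ref{ex:odometer}, $d(1)\le2^{-M}$ while $d(2^M)=1$.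

\section{Groups of bounded exponent}\label{sec:A}

\subsection*{The group and its action}
We need a group with a central element $z$ of infinite order, embedded in a compact group in which suitable powers of $z$ tend to the identity, and such that property (T) controls all powers of $z$ uniformly. In a Heisenberg group every power of the central generator is a single commutator of elements of two abelian subgroups. We add $SL_3(\mathbb Z)$ so that each of these abelian subgroups lies in a group with property (T).

Let $\Lambda\le SL_5(\mathbb Z)$ be the group of matrices
\[
\begin{pmatrix}1&a&c\\0&A&b\\0&0&1\end{pmatrix},\qquad A\in SL_3(\mathbb Z),\quad a\in\mathbb Z^{1\times3},\quad b\in\mathbb Z^{3\times1},\quad c\in\mathbb Z .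
\]
Write $\alpha(a)$, $\beta(b)$, $z(c)$ for the elements with $A=I$ in which only the indicated entry may be nonzero. Multiplying any element of $\Lambda$ by $z(c')$, on either side, adds $c'$ to its corner entry $c$ and changes nothing else. So $z(c)$ is central, $z(c)^i=z(ic)$, and $z(c)$ has infinite order for $c\neq0$. The products $\alpha(a)\beta(b)$ and $\beta(b)\alpha(a)$ both have entries $a$, $I$, $b$, and their corner entries are $ab$ and $0$. Thus $\alpha(a)\beta(b)=z(ab)\beta(b)\alpha(a)$, that is,
\begin{equation}\label{eq:comm}
\alpha(a)\,\beta(b)\,\alpha(-a)\,\beta(-b)=z(ab).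
\end{equation}

Let $P_1\le\Lambda$ be given by $a=0$, $c=0$, and $P_2\le\Lambda$ by $b=0$, $c=0$. In $P_1$ the pairs $(A,b)$ multiply by $(A,b)(A',b')=(AA',\,b+Ab')$, so $P_1\cong SL_3(\mathbb Z)\ltimes\mathbb Z^3$. In $P_2$ the rule is $(a,A)(a',A')=(a'+aA',\,AA')$, so transposition $(a,A)\mapsto(A^T,a^T)$ is an anti-isomorphism from $P_2$ onto $P_1$; composing it with inversion gives $P_2\cong P_1$. The group $SL_3(\mathbb Z)\ltimes\mathbb Z^3$ has property (T): it is a lattice in $SL_3(\mathbb R)\ltimes\mathbb R^3$, which has (T), and (T) passes to lattices \cite[\S1.4 and Theorem~1.7.1]{BHV}. By \eqref{eq:comm} with $a=(1,0,0)$ and $b=(c,0,0)^T$,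
\begin{equation}\label{eq:four}
\text{every } z(c) \text{ is a product of four elements of } P_1\cup P_2 .
\end{equation}

The group $SL_5(\mathbb Z_2)$ over the $2$-adic integers is compact and metrizable, and the matrices congruent to $I$ modulo $2^M$, for $M\ge1$, form a basis of neighborhoods of the identity. It contains $SL_5(\mathbb Z)$. Let $K$ be the closure of $\Lambda$, with Haar probability measure $\mu$. The action of $\Lambda$ on $K$ by left multiplication is free and preserves $\mu$. Let $F=E_\Lambda^K$. For each fixed $i$ we have $z(i2^M)\to e$ as $M\to\infty$.

The closure of $\{z(c):c\in\mathbb Z\}$ is $\{z(c):c\in\mathbb Z_2\}$, and on each of its cosets $z(1)$ acts by $c\mapsto c+1$. So the center alone reproduces the odometer of Example~\ref{ex:odometer}; it is $P_1$ and $P_2$ that supply step (2).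

\subsection*{The proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $F$ be as above, let $g^n=1$ for all $g\in G$, and suppose that $f_0\colon K\to X$ is a reduction of $F$ to $E_G^X$. We may assume $n\ge2$, since a group of exponent $1$ also satisfies $g^2=1$. Each fiber of $f_0$ lies in one $F$-class, so $f_0$ is countable-to-one. Apply Lemma~\ref{lem:inj} with $L=\bigoplus_{\mathbb N}\mathbb Z/n$, which is countably infinite because $n\ge2$. We obtain $G'=G\times L$, in which again $g^n=1$ for all $g$, an injective Borel map $f\colon K\to X'$, and maps $u_s$.

\emph{Choice of constants.} Let $(S_1,\kappa)$ and $(S_2,\kappa)$ be Kazhdan pairs for $P_1$ and $P_2$; a common $\kappa$ exists because $\kappa$ may be decreased. Put $S=S_1\cup S_2$ and $\varepsilon=\kappa^2/32$. By Lemma~\ref{lem:cont}, applied to the finitely many maps $u_s$ with $s\in S$, there is $M$ such that $\gamma=z(2^M)$ satisfies $\mu\{y:u_s(\gamma^iy)\ne u_s(y)\}\le\varepsilon/n$ for all $s\in S$ and $0\le i<n$. Hence for $s\in S$ the set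
\[
N_s=\{y:u_s(\gamma^iy)\ne u_s(y)\text{ for some }0\le i<n\}
\]
has measure at most $\varepsilon$.

\emph{The relation.} Let $\Phi(y)=(f(\gamma^iy))_{0\le i<n}\in(X')^n$, and let $y\sim y'$ if $\Phi(y')=g\Phi(y)$ for some $g\in G'$. This is the pullback under $\Phi$ of the orbit relation of the diagonal action of the countable group $G'$, so it is a Borel equivalence relation on $K$.

\emph{Step (1).} Let $s\in S$ and $y\notin N_s$. Since $\gamma$ is central, for $0\le i<n$,
\[
f(\gamma^isy)=f(s\gamma^iy)=u_s(\gamma^iy)f(\gamma^iy)=u_s(y)f(\gamma^iy).
\]
So $\Phi(sy)=u_s(y)\Phi(y)$ and $y\sim sy$. Thus $d(s)\le\varepsilon$ for all $s\in S$.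

\emph{Step (2).} Apply Lemma~\ref{lem:spread} to the action of $P_k$ on $K$, for $k=1,2$, with $\tau$ the translation by an element $p\in P_k$. It gives $d(p)\le4\kappa^{-2}\varepsilon=1/8$ for all $p\in P_1\cup P_2$. By \eqref{eq:four} and \eqref{eq:sub}, $d(\gamma)\le 4/8<1$.

\emph{The law.} There is therefore a point $y$ with $y\sim\gamma y$, that is, a single $g\in G'$ with
\[
g\,f(\gamma^iy)=f(\gamma^{i+1}y)\qquad(0\le i<n).
\]
Then $f(\gamma^ny)=g^nf(y)=f(y)$. Injectivity of $f$ gives $\gamma^ny=y$, and freeness gives $\gamma^n=1$. But $\gamma^n=z(n2^M)\ne1$. This contradiction shows $F\not\le_BE_G^X$. Since $F$ is a countable Borel equivalence relation, $E_G^X$ is not universal.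
\end{proof}

The order of choices is what makes the argument work. The set $S$ and the tolerance $\varepsilon$ depend only on $\Lambda$; the element $\gamma$ depends on $f$ and $n$, and the relation $\sim$ depends on $\gamma$; the bound $d(\gamma)\le1/2$ holds for whatever $\gamma$ results. The exponent is used twice: in the last step, and in fixing the length $n$ of the configuration $\Phi$ before $\gamma$ is chosen.

\section{Groups whose finitely generated subgroups satisfy laws}\label{sec:B}

Two new difficulties arise for general laws. First, to contradict a law in two variables we need two elements $\gamma_1,\gamma_2\in\Lambda$ close to the identity that satisfy no short relation. Such elements do not commute, so they cannot be central, and step (1) breaks: $\gamma s y=s(s^{-1}\gamma s)y$ is a different configuration around $y$. We repair this by taking $\gamma_1,\gamma_2$ in a finite normal subgroup close to the identity and making the pair part of the point, so that $s$ conjugates the pair as it moves the point. Second, the law may depend on the finitely generated subgroup, so the elements $g$ that move configurations must lie in one finitely generated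 subgroup, fixed before the size of the configuration.

\subsection*{Pairs without short relations}
Let $V_r$ be the ball of radius $r$ in $\mathcal F_2$, the finite set of reduced words of length at most $r$ in $x_1^{\pm1},x_2^{\pm1}$. For a pair $h=(h_1,h_2)$ in a group we write $w(h)=w(h_1,h_2)$, and we call $h$ \emph{$r$-free} if $w(h)\ne1$ for all $w\in V_r\setminus\{1\}$. A conjugate $khk^{-1}=(kh_1k^{-1},kh_2k^{-1})$ of an $r$-free pair is $r$-free, since $w(khk^{-1})=kw(h)k^{-1}$. The ball $V_r$ takes over the role of the segment $\{1,\gamma,\dots,\gamma^{n-1}\}$, and the next lemma takes over the role of the computation $f(\gamma^ny)=g^nf(y)$.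

\begin{lemma}\label{lem:suffix}
Let a group $H$ act on a set $Z$, let $h=(h_1,h_2)\in H^2$, and let $p\colon V_r\to Z$ satisfy $h_jp(v)=p(x_jv)$ whenever $j\in\{1,2\}$ and $v,x_jv\in V_r$. If $p(w)\ne p(1)$ for all $w\in V_r\setminus\{1\}$, then $h$ is $r$-free.
\end{lemma}

\begin{proof}
If $v$ and $x_j^{-1}v$ lie in $V_r$, the hypothesis for $x_j^{-1}v$ gives $h_j^{-1}p(v)=p(x_j^{-1}v)$. So $t(h)p(v)=p(tv)$ for each letter $t\in\{x_1^{\pm1},x_2^{\pm1}\}$ whenever $v,tv\in V_r$. We show $w(h)p(1)=p(w)$ for $w\in V_r$ by induction on the length. This is trivial for $w=1$. Otherwise $w=tv$ with $t$ a letter and $v\in V_r$ shorter, and $w(h)p(1)=t(h)p(v)=p(w)$. For $w\ne1$ we get $w(h)p(1)\ne p(1)$, so $w(h)\neq1$.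
\end{proof}

\begin{lemma}\label{lem:pairs}
\begin{enumerate}
\item[(a)] If $d\ge|V_r|$, then $GL_d(\mathbb F_2)$ contains an $r$-free pair.
\item[(b)] A group that contains an $r$-free pair for every $r$ satisfies no nontrivial law.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $v\mapsto x_jv$ is a bijection between two subsets of the finite set $V_r$, namely from $V_r\cap x_j^{-1}V_r$ to $x_jV_r\cap V_r$, so it extends to a permutation $\sigma_j$ of $V_r$. By Lemma~\ref{lem:suffix} with $p$ the identity, $(\sigma_1,\sigma_2)$ is $r$-free. Permutation matrices, padded by an identity block, embed the symmetric group of $V_r$ in $GL_d(\mathbb F_2)$.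

(b) Suppose $H$ satisfies the law $1\ne w\in\mathcal F_k$. Free groups of finite rank embed in $\mathcal F_2$; let $x_i\mapsto v_i$ be an embedding of $\mathcal F_k$ and $w'=w(v_1,\dots,v_k)\neq1$. Then $w'(h)=w(v_1(h),\dots,v_k(h))=1$ for every $h\in H^2$, so $H$ has no $r$-free pair once $w'\in V_r$.
\end{proof}

\subsection*{The group and its action}
By Lemma~\ref{lem:pairs}(a), the factors of a product $\prod_mGL_{3m}(\mathbb F_2)$ are finite normal subgroups that shrink to the identity and contain $r$-free pairs. Their direct sum cannot serve as $\Lambda$: Theorem~\ref{thm:B} applies to $G=\Lambda$, $X=K$ and the identity map, whereas the finitely generated subgroups of the direct sum are finite and satisfy laws $x^n$. We need a larger group with property (T), and we get it from the theorem of Ershov and Jaikin-Zapirin \cite{EJ}: if $R$ is a finitely generated associative unital ring and $d\ge3$, then $EL_d(R)$ has property (T). Here $EL_d(R)$ is the subgroup of $GL_d(R)$ generated by the elementary matrices, which have $1$ on the diagonal and at most one nonzero entry off it. So we look for a finitely generated ring that contains all the matrix rings $\mathrm{Mat}_m(\mathbb F_2)$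 as separate coordinates.

Let $e_{ij}$ be the matrix units of $\mathrm{Mat}_m(\mathbb F_2)$, and let
\[
a_m=\sum_{j<m}e_{j,j+1},\qquad b_m=\sum_{j<m}e_{j+1,j}
\]
be the two shifts. Let $R$ be the unital subring of $\prod_{m\ge1}\mathrm{Mat}_m(\mathbb F_2)$ generated by $a=(a_m)_m$ and $b=(b_m)_m$.

\begin{lemma}\label{lem:ring}
The ring $R$ contains $\bigoplus_m\mathrm{Mat}_m(\mathbb F_2)$.
\end{lemma}

\begin{proof}
We have $a_mb_m=\sum_{j<m}e_{jj}$ and $b_ma_m=\sum_{j<m}e_{j+1,j+1}$, so $1-ab=(e_{mm})_m$ and $1-ba=(e_{11})_m$. Also $a_m^k=\sum_{j\le m-k}e_{j,j+k}$. The $m$-th coordinate of $(1-ba)a^k(1-ab)$ is $e_{11}a_m^ke_{mm}$, which is $e_{1m}$ times the $(1,m)$ entry of $a_m^k$. That entry is $1$ if $m=k+1$ and $0$ otherwise. So for each $m$ the ring $R$ contains the element $\rho_m$ with $e_{1m}$ in coordinate $m$ and $0$ elsewhere. Since $b_me_{il}=e_{i+1,l}$ for $i<m$ and $e_{il}b_m=e_{i,l-1}$ for $l>1$, the element $b^{i-1}\rho_mb^{m-j}$ has $e_{ij}$ in coordinate $m$ and $0$ elsewhere. Sums of these elements fill the direct sum.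
\end{proof}

Let $\Lambda=EL_3(R)$, a countable group with property (T). A $3\times3$ matrix over $R$ is a sequence of $3\times3$ block matrices with blocks in $\mathrm{Mat}_m(\mathbb F_2)$, so $\Lambda$ is a subgroup of the compact metrizable group
\[
K=\prod_{m\ge1}GL_{3m}(\mathbb F_2).
\]
Let $\mu$ be its Haar probability measure, and let $C_m\cong GL_{3m}(\mathbb F_2)$ be the subgroup of elements that are trivial outside coordinate $m$. It is finite and normal in $K$.

\begin{lemma}\label{lem:group}
The group $\Lambda$ contains $C_m$ for every $m$. The action of $\Lambda$ on $(K,\mu)$ by left multiplication is free, measure-preserving and ergodic.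
\end{lemma}

\begin{proof}
Fix $m$, split $\{1,\dots,3m\}$ into three consecutive blocks of length $m$, and let $E_{pq}$ be the matrix units of size $3m$. By Lemma~\ref{lem:ring}, an elementary matrix over $R$ may have as off-diagonal entry the element with $e_{ij}$ in coordinate $m$ and $0$ elsewhere. So $\Lambda\cap C_m$ contains $I+E_{pq}$ whenever $p,q$ lie in different blocks. Let $p\neq p'$ lie in the same block and $q$ in another block. For $U=E_{pq}$ and $U'=E_{qp'}$ we have $U^2=U'^2=U'U=0$ and $UU'=E_{pp'}$, whence
\[
(I+U)(I+U')(I-U)(I-U')=(I+U'+UU')(I-U')=I+E_{pp'} .
\]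
So $\Lambda\cap C_m$ contains all $I+E_{pq}$ with $p\ne q$. By Gaussian elimination these generate $SL_{3m}(\mathbb F_2)$, which equals $GL_{3m}(\mathbb F_2)$ because $1$ is the only nonzero element of $\mathbb F_2$.

Freeness and invariance of $\mu$ hold for any subgroup of $K$. For ergodicity, note that $\Lambda\supseteq\bigoplus_mC_m$ is dense in $K$. Let $A$ be a $\Lambda$-invariant Borel set and $\psi(k)=\mu\{y:\mathbf 1_A(ky)\ne\mathbf 1_A(y)\}$. Then $\psi(\lambda k)=\psi(k)$ for $\lambda\in\Lambda$. Letting $\lambda\to k^{-1}$ and using Lemma~\ref{lem:cont}, we get $\psi(k)=0$ for all $k$. Hence, by Fubini's theorem and right invariance of $\mu$,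
\[
\mu(A)=\int\mu(A\cap k^{-1}A)\,d\mu(k)=\int\mathbf 1_A(y)\,\mu(Ay^{-1})\,d\mu(y)=\mu(A)^2,
\]
so $\mu(A)\in\{0,1\}$.
\end{proof}

\subsection*{The proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Lambda$, $K$, $\mu$ be as above and $F=E_\Lambda^K$. Let $B$ and $f_0\colon B\to X$ be as in the hypothesis.

\emph{From $B$ to a conull set.} This is the only use of ergodicity. The set $K_0=\Lambda B$ is Borel, invariant and of positive measure, hence conull. Enumerate $\Lambda$, and for $y\in K_0$ let $q(y)=\lambda y$ with $\lambda$ the first element such that $\lambda y\in B$. The map $q\colon K_0\to B$ is Borel and $q(y)\in\Lambda y$; so $q$ is countable-to-one, and $y\,F\,y'$ implies $q(y)\,F\,q(y')$. Thus $f_0\circ q$ is a countable-to-one Borel homomorphism from $E_\Lambda^{K_0}$ to $E_G^X$. Apply Lemma~\ref{lem:inj} to it with $L=\bigoplus_{\mathbb N}\mathbb Z/2$ to get $G'=G\times L$, an injective Borel map $f\colon K_0\to X'$ and maps $u_s\colon K_0\to G'$. Put $u_s=1$ on the null set $K\setminus K_0$.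

\emph{The finitely generated subgroup.} Let $(S,\kappa)$ be a Kazhdan pair for $\Lambda$ and $\varepsilon=\kappa^2/32$. Since $G'$ is countable and $S$ is finite, there is a finite set $D\subseteq G'$ with
\begin{equation}\label{eq:D}
\mu\{y:u_s(y)\notin D\}\le\varepsilon/2\qquad(s\in S).
\end{equation}
Let $G_0'=\langle D\rangle$. This group is now fixed. We claim that it contains an $r$-free pair for every $r\ge1$.

\emph{The extended space.} Fix $r$. The subgroups $U_M=\{k\in K:k_i=1\text{ for }i\le M\}$ form a basis of neighborhoods of $e$, and $C_m\subseteq U_M$ for $m>M$. By Lemma~\ref{lem:cont} we can choose $m$ with $3m\ge|V_r|$ and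
\begin{equation}\label{eq:m}
\mu\{y:u_s(cy)\ne u_s(y)\}\le\frac{\varepsilon}{2|V_r|}\qquad(s\in S,\ c\in C_m).
\end{equation}
Let $\Theta\subseteq C_m^2$ be the set of $r$-free pairs. It is finite, nonempty by Lemma~\ref{lem:pairs}(a), and invariant under conjugation by $\Lambda$ because $C_m$ is normal in $K$. Let $Y=K_0\times\Theta$, let $\nu$ be the product of $\mu$ with the uniform probability measure, and let $\Lambda$ act by
\[
\lambda(y,\theta)=(\lambda y,\lambda\theta\lambda^{-1}).
\]
This action preserves $\nu$; finiteness of $\Theta$ is what provides the invariant probability measure on the second factor.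

\emph{The relation.} Define $\Phi\colon Y\to(X')^{V_r}$ by $\Phi(y,\theta)=(f(v(\theta)y))_{v\in V_r}$, which makes sense because $v(\theta)\in C_m\le\Lambda$. The identity $v(\lambda\theta\lambda^{-1})\lambda=\lambda v(\theta)$ gives
\begin{equation}\label{eq:equiv}
\Phi\bigl(\lambda(y,\theta)\bigr)=\bigl(f(\lambda v(\theta)y)\bigr)_{v\in V_r}\qquad(\lambda\in\Lambda);
\end{equation}
this is the substitute for centrality. Let $x\sim x'$ if $\Phi(x')=g\Phi(x)$ for some $g\in G_0'$. It is the pullback of the orbit relation of the diagonal $G_0'$-action, hence a Borel equivalence relation on $Y$.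

\emph{Step (1).} Let $s\in S$ and $x=(y,\theta)$, and suppose that $u_s(y)\in D$ and $u_s(v(\theta)y)=u_s(y)$ for all $v\in V_r$. By \eqref{eq:equiv}, the $v$-th coordinate of $\Phi(sx)$ is
\[
f(sv(\theta)y)=u_s(v(\theta)y)f(v(\theta)y)=u_s(y)f(v(\theta)y),
\]
so $\Phi(sx)=u_s(y)\Phi(x)$ and $x\sim sx$. For each fixed $\theta$, by \eqref{eq:D} and by \eqref{eq:m} for the elements $c=v(\theta)$, the supposition fails for a set of $y$ of measure at most $\varepsilon/2+|V_r|\cdot\varepsilon/(2|V_r|)=\varepsilon$. Thus $d(s)\le\varepsilon$ for $s\in S$.

\emph{Step (2).} The translation by $\gamma$ of Section~\ref{sec:A} is replaced by the maps that move each point by a member of its own pair: for $j=1,2$ and $\theta=(\theta_1,\theta_2)$,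
\[
\tau_j(y,\theta)=\theta_j(y,\theta)=(\theta_jy,\ \theta_j\theta\theta_j^{-1}).
\]
Clearly $\tau_jx\in\Lambda x$. The map $\theta\mapsto\theta_j\theta\theta_j^{-1}$ leaves the $j$-th entry of the pair unchanged, so $\theta\mapsto\theta_j^{-1}\theta\theta_j$ is its inverse and it is a bijection of $\Theta$. Thus $\tau_j$ permutes the slices $K_0\times\{\theta\}$ and maps each to its image by a translation, so it preserves $\nu$. Lemma~\ref{lem:spread} gives $d(\tau_j)\le4\kappa^{-2}\varepsilon=1/8$.

\emph{An $r$-free pair in $G_0'$.} Since $d(\tau_1)+d(\tau_2)\le1/4<1$, there is $x=(y,\theta)$ with $x\sim\tau_1x$ and $x\sim\tau_2x$. By \eqref{eq:equiv} with $\lambda=\theta_j$, and since $\theta_jv(\theta)=(x_jv)(\theta)$, there are $g_1',g_2'\in G_0'$ with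
\[
g_j'\,f\bigl(v(\theta)y\bigr)=f\bigl((x_jv)(\theta)\,y\bigr)\qquad(v\in V_r,\ j=1,2).
\]
Put $p(v)=f(v(\theta)y)$ for $v\in V_r$. For $w\in V_r\setminus\{1\}$ we have $w(\theta)\ne1$ because $\theta$ is $r$-free, so $w(\theta)y\ne y$ by freeness, and $p(w)\ne p(1)$ by injectivity of $f$. By Lemma~\ref{lem:suffix}, the pair $(g_1',g_2')$ is $r$-free. This proves the claim.

\emph{From $G'$ back to $G$.} Let $G_0$ be the projection of $G_0'$ to $G$. It is finitely generated and does not depend on $r$. Given $r$, take a $2r$-free pair $(g_1',g_2')$ in $G_0'$ and let $g_1,g_2\in G_0$ be its projections. Suppose $w(g_1,g_2)=1$ for some $w\in V_r\setminus\{1\}$. Then $w(g_1',g_2')\in\{1\}\times L$, and $L$ has exponent $2$, so $w^2(g_1',g_2')=1$. But $w^2\ne1$ since free groups are torsion-free, and $w^2\in V_{2r}$. This contradicts $2r$-freeness. So $(g_1,g_2)$ is $r$-free, which is the first assertion, and by Lemma~\ref{lem:pairs}(b) the group $G_0$ satisfies no nontrivial law.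
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{EJ}
Ershov and Jaikin-Zapirin, \emph{Invent. Math.} 179 (2010).

\bibitem{UBA}
\emph{Universal Borel Actions of Countable Groups},
\texttt{https://sites.math.rutgers.edu/\textasciitilde{}sthomas/universal.pdf}.

\end{thebibliography}
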